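\title{Common graphs with large chromatic number, girth and connectivity}

\begin{abstract}
A graph $H$ is common if a uniformly random red/blue coloring of the edges of a large complete graph asymptotically minimizes the number of monochromatic copies of $H$. We prove that for all $k$, $g$ and $m$ there is a common graph with chromatic number at least $k$, girth at least $g$ and connectivity at least $m$. More precisely, for every number $\ell$ of colors, every connected graph $G$ with an edge whose girth is large in terms of $g$ and $m$ is a retract of an $m$-connected graph of girth at least $g$ that is $\ell'$-common for all $\ell'\le\ell$. We first attach to $G$ many long paths ending in even cycles, and then repeatedly glue copies of the resulting graph along sets of vertices that are far apart.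
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple; $v(H)$, $e(H)$ and $\chi(H)$ denote the number of vertices, the number of edges and the chromatic number of $H$. A \emph{graphon} is a symmetric measurable function $W:[0,1]^2\to[0,1]$. For a graph $H$ with vertex set $\{1,\dots,v\}$, the \emph{homomorphism density} of $H$ in $W$ is
\[
t(H,W)=\int_{[0,1]^v}\prod_{ij\in E(H)}W(x_i,x_j)\,dx_1\cdots dx_v .
\]
If we choose points $x_1,\dots,x_v$ independently and uniformly, and join $x_i$ to $x_j$ with probability $W(x_i,x_j)$, independently for all pairs, then $t(H,W)$ is the probability that all edges of $H$ appear. An \emph{$\ell$-coloring} is a tuple $(W_1,\dots,W_\ell)$ of graphons with $\sum_iW_i\equiv1$; it models a coloring of the edges of a large complete graph with $\ell$ colors. The graph $H$ is \emph{$\ell$-common} if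
\begin{equation}\label{eq:common}
\sum_{i=1}^{\ell}t(H,W_i)\ \ge\ \ell^{\,1-e(H)}\qquad\text{for every $\ell$-coloring }(W_1,\dots,W_\ell),
\end{equation}
and \emph{common} if it is $2$-common. The constant coloring $W_i\equiv1/\ell$, which models a uniformly random coloring, gives equality in \eqref{eq:common}. Equivalently, $H$ is common if every red/blue coloring of $E(K_n)$ contains at least as many monochromatic copies of $H$ as a uniformly random coloring does in expectation, up to a relative error $o(1)$.

The simplest reason for being common involves one color at a time. Let $p(W)=\iint W$ be the \emph{density} of $W$, and suppose that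
\begin{equation}\label{eq:single}
t(H,W)\ge p(W)^{e(H)}
\end{equation}
holds for every graphon $W$. Since $\sum_ip(W_i)=1$ and $x\mapsto x^{e(H)}$ is convex, $H$ is then $\ell$-common for every $\ell$. A single edge satisfies \eqref{eq:single} with equality, and the path $P$ with two edges satisfies it because $t(P,W)=\int\bigl(\int W(x,y)\,dy\bigr)^2dx\ge p(W)^2$. No graph with $\chi(H)\ge3$ satisfies \eqref{eq:single} for all $W$: the graphon that is $1$ between $[0,\frac12]$ and $(\frac12,1]$ and $0$ elsewhere has density $\frac12$ and $t(H,W)=0$. Such a graph can still be common, because one color may make up for the other. For the triangle, expanding the product in $t(K_3,1-W)$ gives, with $p=p(W)$,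
\[
t(K_3,W)+t(K_3,1-W)=1-3p+3t(P,W)\ge1-3p+3p^2\ge\tfrac14 .
\]
The larger the chromatic number, the more room there is for colorings in which some colors avoid $H$ altogether, and the remaining color has to compensate alone. This forces $H$ to have many edges per vertex.

\begin{proposition}\label{prop:limits}
Let $\ell\ge2$ and let $H$ be $\ell$-common and connected with $\chi(H)\ge k\ge3$. Then
\[
(e(H)-1)\log\ell\ \ge\ (\ell-1)(v(H)-1)\log(k-1).
\]
Moreover, no graph with $\chi\ge3$ is $\ell$-common for all $\ell$.
\end{proposition}

\begin{proof}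
Split $[0,1]$ into $q=(k-1)^{\ell-1}$ intervals of equal length, indexed by the vectors in $\{1,\dots,k-1\}^{\ell-1}$. A pair of points in different intervals gets the color $i\le\ell-1$, where $i$ is the first coordinate in which the two vectors differ, and a pair in the same interval gets the color $\ell$. Let $W_i$ be the indicator function of color $i$. For $i\le\ell-1$ we have $t(H,W_i)=0$: if all edges of $H$ had color $i$, the $i$-th coordinate would be a proper coloring of $H$ with $k-1$ colors. All edges of $H$ have color $\ell$ exactly when each component of $H$ lies in one interval, so $t(H,W_\ell)=q^{\,h-v(H)}$, where $h$ is the number of components. For $h=1$, \eqref{eq:common} reads $q^{1-v(H)}\ge\ell^{1-e(H)}$, which is the stated inequality. For an arbitrary $H$ with $\chi(H)\ge3$ take $k=3$; then \eqref{eq:common} requires $2^{-(\ell-1)(v(H)-h)}\ge\ell^{1-e(H)}$, and this fails for large $\ell$ because $v(H)>h$.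
\end{proof}

Common graphs of large chromatic number do exist: for every $k$ there is a common graph with chromatic number $k$, and more strongly, for all $k$ and $\ell$ there is an $\ell$-common graph with chromatic number $k$. Ko and Lee showed that for all $k,\ell,m$ there is an $\ell$-common graph with chromatic number $k$ and connectivity $m$. Here a graph is \emph{$m$-connected} if it has more than $m$ vertices and remains connected after deleting any set of fewer than $m$ vertices, and its \emph{connectivity} is the largest such $m$. The \emph{girth} of a graph is the length of its shortest cycle, and is $\infty$ for an acyclic graph. The following question is posed as an open problem in \cite{talk}.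

\begin{quote}
\emph{Is there, for all positive integers $k,g,m$, a common graph with chromatic number at least $k$, girth at least $g$ and connectivity at least $m$?}
\end{quote}

The edge count demanded by Proposition~\ref{prop:limits} is no obstruction, since graphs of large girth can have large minimum degree (Corollary~\ref{cor:degree} below), so one would guess that the answer is yes. The difficulty is that two natural devices for making a graph common conflict with the new requirements. Attaching bipartite pieces at a vertex creates a cut vertex, and adding edges by duplicating a vertex of degree at least two creates a $4$-cycle. We use the first device and replace the second by gluing copies of a graph along a set of vertices that are far apart. This adds edges without creating short cycles, and it also removes all small separators.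

Call $G$ a \emph{retract} of $H$ if $G$ is an induced subgraph of $H$ and there is a homomorphism $H\to G$ that is the identity on $G$. Then $\chi(H)=\chi(G)$, since a proper coloring of $G$ pulls back to $H$, and a retract of a retract is a retract.

\begin{theorem}\label{thm:main}
For all $m,g\ge1$ there is $g_1=g_1(m,g)$ such that for every $\ell\ge1$ and every connected graph $G$ with at least one edge and girth at least $g_1$ there is a graph $H$ such that
\begin{itemize}
\item $H$ is $\ell'$-common for every $1\le\ell'\le\ell$;
\item $H$ is $m$-connected and has girth at least $g$;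
\item $G$ is a retract of $H$; in particular $\chi(H)=\chi(G)$.
\end{itemize}
\end{theorem}

The girth $g_1$ does not depend on $\ell$, but by Proposition~\ref{prop:limits} the graph $H$ must depend on $\ell$ as soon as $\chi(G)\ge3$.

\begin{corollary}\label{cor:answer}
For all $k\ge2$ and $g,m,\ell\ge1$ there is an $\ell$-common graph with chromatic number $k$, girth at least $g$ and connectivity at least $m$.
\end{corollary}

\begin{proof}
Erd\H{o}s \cite{erdos} proved that for all $k$ and $g'$ there is a graph with girth at least $g'$ and chromatic number at least $k$; take $g'=g_1(m,g)$. Deleting a vertex lowers the chromatic number by at most one, so some induced subgraph has chromatic number exactly $k$, and so does one of its components. This component has an edge since $k\ge2$. Apply Theorem~\ref{thm:main} to it.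
\end{proof}

With $\ell=2$ this answers the question affirmatively; the case $k=1$ follows from the case $k=2$.

\begin{theorem}\label{thm:exact}
In Corollary~\ref{cor:answer} the connectivity can be made exactly $m$.
\end{theorem}

Section~\ref{sec:plan} works out a model case and reduces Theorem~\ref{thm:main} to three propositions. The combinatorial one is proved in Sections~\ref{sec:gluing} and~\ref{sec:conn}, together with Theorem~\ref{thm:exact}, and the two analytic ones in Sections~\ref{sec:near} and~\ref{sec:far}.

\section{The plan of the proof}\label{sec:plan}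

\subsection{Conventions}

Changing a graphon on a null set changes no density, so we take all graphons to be Borel functions; then every section $W(x,\cdot)$ is measurable and the rooted densities below are measurable by Fubini's theorem. We also need graphons on subsets of $[0,1]$. Let $\Omega\subseteq[0,1]$ be a Borel set of positive Lebesgue measure $|\Omega|$, equipped with normalized Lebesgue measure. A \emph{kernel on $\Omega$} is a bounded symmetric Borel function $K:\Omega^2\to\mathbb R$, and a \emph{graphon on $\Omega$} is a kernel with values in $[0,1]$. Integrals without a domain are over $\Omega$ with its normalized measure; integrals with an explicit domain are with respect to Lebesgue measure. The density $t(H,K)$ is defined by the same formula as before. If $H$ has a distinguished vertex, its \emph{root}, then the \emph{rooted density} $t_x(H,K)$ is obtained by setting the root variable equal to $x$ and integrating over the others, so that $\int t_x(H,K)\,dx=t(H,K)$.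

For a Borel set $Y\subseteq\Omega$ of positive measure, $W[Y]$ is the restriction of $W$ to $Y^2$, a graphon on $Y$ of density $p(W[Y])=|Y|^{-2}\int_{Y^2}W$. Restricting all variables to $Y$ gives
\begin{equation}\label{eq:restrict}
t(H,W)\ge\bigl(|Y|/|\Omega|\bigr)^{v(H)}\,t(H,W[Y]).
\end{equation}

A kernel $K$ acts on the real Hilbert space $L^2(\Omega)$ by $(Kf)(x)=\int K(x,y)f(y)\,dy$. We write $\|f\|$ for the $L^2$ norm, $\|K\|$ for the operator norm and $\mathbf 1$ for the constant function $1$. For a graphon $W$ of density $p>0$ let
\[
\nu(W)=\|W/p-1\| ,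
\]
which measures how far $W$ is from the constant $p$. Expanding the product $\prod(1+U(x_i,x_j))$ gives, for every kernel $U$,
\begin{equation}\label{eq:expand}
t(H,1+U)=\sum_{F\subseteq E(H)}t(F,U),
\end{equation}
where $F$ is viewed as the graph formed by its edges and their ends, and the term $F=\emptyset$ equals $1$.

Finally, if $e(J)\ge1$, we say that $H$ \emph{dominates} $J$ if
\begin{equation}\label{eq:dominate}
t(H,W)\ge t(J,W)^{e(H)/e(J)}\qquad\text{for every $\Omega$ and every graphon $W$ on $\Omega$.}
\end{equation}
In other words, the density per edge $t(\cdot,W)^{1/e(\cdot)}$ is at least as large for $H$ as for $J$. Domination is transitive, and a bound $t(J,W)\ge\theta^{e(J)}$ implies $t(H,W)\ge\theta^{e(H)}$.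

\subsection{The base graph}

The following data are used throughout:
\begin{equation}\label{eq:setting}
\begin{array}{l}
\text{$r\ge2$ is even, $G$ is a connected graph with at least one edge}\\
\text{and girth at least $6r$, and $o$ is a vertex of $G$, its root.}
\end{array}
\end{equation}
For even $M\ge2$, the \emph{lollipop} $\Lambda$ consists of a path of length $M$ from its root to a vertex $y$ and a cycle $C_{2r}$ that meets the path only in $y$; thus $v(\Lambda)=e(\Lambda)=M+2r$. The \emph{base graph} $J=J(M,N)$ is obtained from $G$ and $N\ge1$ disjoint lollipops by identifying all their roots with $o$. It is connected, has girth at least $2r$, and has $e(G)+N(M+2r)$ edges. The graph $G$ is a retract of $J$: a lollipop is bipartite, so we can send the color class of its root to $o$ and the other class to a neighbor of $o$. Since the pieces of $J$ share only the vertex $o$,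
\begin{equation}\label{eq:J}
t(J,K)=\int t_x(G,K)\,t_x(\Lambda,K)^N\,dx .
\end{equation}

\subsection{A model: two-block colorings}\label{sec:model}

The roles of the even cycles, of the girth of $G$ and of the number of edges of $H$ are all visible in one family of $2$-colorings. Let $f=1$ on $[0,\frac12]$ and $f=-1$ on $(\frac12,1]$, and for $0\le\lambda\le1$ let
\[
W^{\pm}(x,y)=\tfrac12\bigl(1\pm\lambda f(x)f(y)\bigr).
\]
Both graphons have density $\frac12$ and $\nu(W^\pm)=\lambda$. At $\lambda=0$ the coloring is constant, and at $\lambda=1$ the color $W^-$ is complete bipartite. For an edge set $F$, the integral $\int\prod_{ij\in F}f(x_i)f(x_j)=\prod_i\int f^{\deg_F(i)}$ is $1$ if all degrees in $F$ are even and $0$ otherwise. So \eqref{eq:expand} gives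
\[
2^{e(H)}\,t(H,W^\pm)=\sum_{F\text{ with all degrees even}}(\pm\lambda)^{|F|}.
\]

Let $G$ be a cycle of odd length $s$. Then $2^st(G,W^-)=1-\lambda^s$, so $G$ violates \eqref{eq:single} arbitrarily close to the constant graphon. Now attach the lollipops. An edge set of $J$ with all degrees even is a union of some of the $N+1$ cycles of $J$, so
\[
2^{e(J)}\,t(J,W^\pm)=(1\pm\lambda^s)(1+\lambda^{2r})^N .
\]
If $s>2r$ and $\lambda\le\frac12$, then $(1-\lambda^s)(1+\lambda^{2r})-1=\lambda^{2r}(1-\lambda^{s-2r}-\lambda^s)\ge0$, and $J$ satisfies \eqref{eq:single} in both colors: the gain from an even cycle beats the loss from a longer odd cycle. If $s<2r$, the right side for $W^-$ is $1-\lambda^s+O(\lambda^{2r})<1$ for small $\lambda$, whatever $N$ is. This is why the girth of $G$ must be large compared with $r$.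

Let $s>2r$ and let $H$ be any graph that dominates $J$ and has $e(H)\ge4v(H)$. For $\lambda\le\frac12$ each color satisfies $t(H,W^\pm)\ge2^{-e(H)}$. For $\lambda$ near $1$ the color $W^-$ is useless, but for $\lambda>\frac12$ the color $W^+$ is a constant larger than $\frac34$ on $[0,\frac12]^2$, so it suffices alone:
\[
t(H,W^+)\ge2^{-v(H)}\bigl(\tfrac34\bigr)^{e(H)}=2^{-e(H)}\,2^{-v(H)}\bigl(\tfrac32\bigr)^{e(H)}\ge2^{-e(H)}\bigl(\tfrac{81}{32}\bigr)^{v(H)}\ge2^{1-e(H)} .
\]
Restricting to a subset costs a constant factor per \emph{vertex} and gains a constant factor per \emph{edge}, and $H$ has enough edges. So \eqref{eq:common} holds for $H$ on this family.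

The model hides three things. It does not say how to find $H$. Its rooted densities are constant, so the paths of the lollipops play no role. And the denser color on the subset is constant, whereas in general it may contain no copy of $G$ at all. The three propositions below deal with these points in turn.

\subsection{Three propositions and the proof of Theorem~\ref{thm:main}}

\begin{proposition}[gluing]\label{prop:glue}
Let $m\ge1$, $T\ge2$, $T_1=m(2T+1)+1$ and $g_*=2m(2T_1+1)+1$. For every connected graph $J$ with at least one edge and girth at least $g_*$, and for every $\delta\ge2$, there is an $m$-connected graph $H$ with girth at least $2T$ and minimum degree at least $\delta$ such that $H$ dominates $J$ and $J$ is a retract of $H$.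
\end{proposition}

\begin{proposition}[nearly constant graphons]\label{prop:near}
Assume \eqref{eq:setting} and let $\ell\ge2$. There is $M_0$ such that for every even $M\ge M_0$ there are $\nu_1\in(0,\frac12]$ and $N_1$ such that, for all $N\ge N_1$, every graphon $W$ on $[0,1]$ with $p(W)\ge\frac1{2\ell}$ and $\nu(W)\le\nu_1$ satisfies $t(J,W)\ge p(W)^{e(J)}$, where $J=J(M,N)$.
\end{proposition}

An $\ell$-coloring $(W_1,\dots,W_\ell)$ is \emph{$\nu_1$-near} if $p(W_i)\ge\frac1{2\ell}$ and $\nu(W_i)\le\nu_1$ for all $i$, and \emph{$\nu_1$-far} otherwise.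

\begin{proposition}[colorings far from constant]\label{prop:far}
Assume \eqref{eq:setting} and let $\ell\ge2$, let $M\ge2$ be even and let $\nu_1\in(0,\frac12]$. There are $\alpha\in(0,1]$, $\zeta>0$ and $N_2$ such that for every $N\ge N_2$ and every $\nu_1$-far $\ell$-coloring there are a color $j$ and a set $Y\subseteq[0,1]$ with
\[
|Y|\ge\alpha\qquad\text{and}\qquad t(J,W_j[Y])\ge\Bigl(\frac{1+\zeta}{\ell}\Bigr)^{e(J)},\qquad J=J(M,N).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T=\max(2,\lceil g/2\rceil)$, let $g_*$ be as in Proposition~\ref{prop:glue}, let $r$ be the least even integer with $r\ge2$ and $2r\ge g_*$, and put $g_1=6r$. These numbers depend only on $m$ and $g$. Let $G$ be as in the theorem and fix a root $o$. Every graph is $1$-common because $t(H,1)=1$, so we may assume $\ell\ge2$ and consider only $2\le\ell'\le\ell$. Choose, in this order: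
\begin{itemize}
\item an even $M\ge M_0(\ell')$ for all $\ell'$; Proposition~\ref{prop:near} then gives $\nu_1(\ell')$ and $N_1(\ell')$, and Proposition~\ref{prop:far} gives $\alpha(\ell')$, $\zeta(\ell')$ and $N_2(\ell')$;
\item $N\ge\max(N_1(\ell'),N_2(\ell'))$ for all $\ell'$, and $J=J(M,N)$;
\item an integer $D\ge1$ with $\alpha(\ell')\,(1+\zeta(\ell'))^D\ge\ell'$ for all $\ell'$.
\end{itemize}
The graph $J$ is connected with girth at least $2r\ge g_*$. Let $H$ be given by Proposition~\ref{prop:glue} with $\delta=2D$. It is $m$-connected, has girth at least $2T\ge g$, satisfies $e(H)\ge Dv(H)$, and retracts onto $J$ and hence onto $G$.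

Fix $\ell'$ and an $\ell'$-coloring $(W_i)$, and write $\nu_1,\alpha,\zeta$ for the constants belonging to $\ell'$. If the coloring is $\nu_1$-near, then $t(J,W_i)\ge p(W_i)^{e(J)}$ for all $i$, so by domination and convexity
\[
\sum_it(H,W_i)\ge\sum_ip(W_i)^{e(H)}\ge(\ell')^{1-e(H)} .
\]
If it is $\nu_1$-far, take $j$ and $Y$ from Proposition~\ref{prop:far}. By \eqref{eq:restrict} and domination for the graphon $W_j[Y]$,
\[
t(H,W_j)\ge\alpha^{v(H)}\Bigl(\frac{1+\zeta}{\ell'}\Bigr)^{e(H)}\ge(\ell')^{-e(H)}\bigl(\alpha(1+\zeta)^D\bigr)^{v(H)}\ge(\ell')^{v(H)-e(H)}\ge(\ell')^{1-e(H)} .\qedhere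
\]
\end{proof}

\begin{remark}
The gluing is needed for commonness and not only for connectivity. As $N\to\infty$, the ratio $(e(J)-1)/(v(J)-1)$ tends to $(M+2r)/(M+2r-1)\le\frac65<\log_23$, so by Proposition~\ref{prop:limits} the graph $J$ itself is not common when $\chi(G)\ge4$ and $N$ is large.
\end{remark}

\section{Gluing along scattered sets}\label{sec:gluing}

We write $d_H$ for the distance in $H$, which is $\infty$ between different components. Let $T\ge2$. A nonempty set $S\subseteq V(H)$ is \emph{$T$-scattered} if distinct vertices of $S$ are at distance at least $T$; in particular $S$ is independent. \emph{Gluing $n\ge2$ copies of $H$ along $S$} means taking $n$ disjoint copies of $H$ and identifying, for each $s\in S$, the $n$ copies of $s$. The \emph{fold} $\pi$ maps each vertex of the resulting graph $H'$ to the vertex of $H$ that it is a copy of; it is a homomorphism $H'\to H$. We identify $H$ with one of the copies.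

\begin{lemma}\label{lem:glue}
Let $H'$ arise by gluing $n$ copies of $H$ along a $T$-scattered set $S$.
\begin{enumerate}
\item[(a)] $e(H')=ne(H)$ and $t(H',W)\ge t(H,W)^n$ for every graphon $W$ on any $\Omega$.
\item[(b)] Each copy is an induced subgraph of $H'$, mapped isomorphically onto $H$ by $\pi$; in particular $H$ is a retract of $H'$. Also $d_{H'}(x,y)\ge d_H(\pi x,\pi y)$ for all $x,y$, and $H'$ is connected if $H$ is.
\item[(c)] $\deg_{H'}(v)=n\deg_H(v)$ for $v\in S$, and $\deg_{H'}(v)=\deg_H(\pi v)$ for $v\notin S$.
\item[(d)] If $x,y\notin S$ lie in different copies, then $d_{H'}(x,y)\ge d_H(\pi x,S)+d_H(S,\pi y)$.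
\item[(e)] The girth of $H'$ is at least $\min(\operatorname{girth}(H),2T)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Two copies intersect exactly in $S$, which is independent. So every edge of $H'$ belongs to exactly one copy, and an edge whose ends lie in one copy belongs to that copy. This gives $e(H')=ne(H)$, the first sentence of (b), and (c). Let $\Phi(x_S)\ge0$ be the integral of $\prod_{ij\in E(H)}W(x_i,x_j)$ over the variables outside $S$. Once $x_S$ is fixed, the copies involve disjoint sets of variables, so $t(H',W)=\int\Phi^n\ge(\int\Phi)^n=t(H,W)^n$ by Jensen's inequality. The distance bound in (b) holds because $\pi$ maps walks to walks of the same length, and connectedness holds because all copies contain the nonempty set $S$. For (d), there is no edge between different copies in $H'-S$, so an $x$--$y$ path passes through some $s\in S$; apply (b) to its two parts.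

For (e), let $C$ be a cycle of $H'$. If $C$ lies in one copy, its length is at least $\operatorname{girth}(H)$. If $|V(C)\cap S|\le1$, then $C-S$ is connected, hence contained in one copy, and so is $C$. In the remaining case the vertices of $S$ cut $C$ into at least two segments, each joining two distinct vertices of $S$. The interior of a segment is nonempty because $S$ is independent, and it is connected and avoids $S$, so the segment is a path in one copy and has length at least $T$. Hence $C$ has length at least $2T$.
\end{proof}

A graph $H'$ is \emph{$T$-derived} from $H$ if it arises from $H$ by finitely many successive gluings, each along a $T$-scattered set of the current graph. Composing the folds gives a homomorphism $\pi:H'\to H$, and we say that $x$ \emph{lies over} $\pi x$. By induction on the number of gluings, Lemma~\ref{lem:glue} shows the following for every $T$-derived graph $H'$ of a graph $H$ with an edge: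
\begin{equation}\label{eq:derived}
\begin{array}{l}
\text{$H'$ dominates $H$; \ $H$ is a retract of $H'$; \ $H'$ is connected if $H$ is;}\\
d_{H'}(x,y)\ge d_H(\pi x,\pi y);\quad \deg_{H'}(x)\ge\deg_H(\pi x);\\
\operatorname{girth}(H')\ge\min(\operatorname{girth}(H),2T).
\end{array}
\end{equation}

Our first goal is to raise all degrees. A gluing multiplies the degrees on $S$ only, and it creates new copies of all other vertices, so one cannot simply treat the vertices one by one. What saves the plan is (d): if we glue along a vertex $p$, the new copies of another vertex $p'$ are at distance at least $2d(p,p')$ from each other. The set of vertices over $p'$ is thus twice as scattered as $\{p,p'\}$, which allows an induction on the scale.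

\begin{example}
Let $H$ be a single edge $p_1p_2$. For $T=2$, glue $n$ copies along $p_1$ to get a star; its $n$ leaves lie over $p_2$ and are $2$-scattered, and gluing $n$ copies along them gives $K_{n,n}$. For $T=4$ and $n=2$, gluing along $p_1$ gives a path of length $2$, whose ends $x,x'$ are not $4$-scattered. So we glue along $x$ alone and get a path of length $4$. Its two ends lie over $x'$ and are $4$-scattered, and gluing along them gives $C_8$. All degrees have doubled, and the girth is $2T$.
\end{example}

\begin{lemma}\label{lem:degree}
Let $T\ge2$, $n\ge2$, $q\ge0$, and let $X\subseteq V(H)$ be nonempty with pairwise distances at least $T/2^q$. There is a $T$-derived graph $H'$ of $H$ such that every gluing set used lies over $X$ and $\deg_{H'}(v)\ge n\deg_H(\pi v)$ for all $v$ lying over $X$.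
\end{lemma}

\begin{proof}
We use induction on $q$, for all $H$ and $X$ at once. For $q=0$ the set $X$ is $T$-scattered, and we glue $n$ copies along it. Let $q\ge1$, $\rho=T/2^q$ and $X=\{p_1,\dots,p_w\}$. We construct graphs $H=H_0,H_1,\dots,H_w$, each $T$-derived from the previous one, such that
\begin{equation}\label{eq:invariant}
\text{for each $j>i$, the vertices of $H_i$ over $p_j$ have pairwise distances at least $2\rho$.}
\end{equation}
For $i=0$ there is only one vertex over $p_j$. Given $H_{i-1}$, the set $X_i$ of its vertices over $p_i$ has pairwise distances at least $2\rho=T/2^{q-1}$, so the induction hypothesis applies to $H_{i-1}$ and $X_i$ and gives $H_i$. All gluing sets used in this step lie over $p_i$, and by \eqref{eq:derived} every vertex of $H_i$ over $p_i$ has degree at least $n\deg_H(p_i)$.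

To verify \eqref{eq:invariant} for $H_i$, fix $j>i$; we show that the property survives each single gluing along a set $S$ lying over $p_i$. Let $y\ne y'$ be vertices of the new graph over $p_j$; they are not in $S$. If they lie in the same copy, their images in the old graph are distinct vertices over $p_j$, so their distance is at least $2\rho$ by Lemma~\ref{lem:glue}(b). If they lie in different copies, Lemma~\ref{lem:glue}(d) bounds their distance from below by the sum of two distances in the old graph, each between a vertex over $p_j$ and a vertex over $p_i$; each is at least $d_H(p_i,p_j)\ge\rho$ by \eqref{eq:derived}.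

The graph $H'=H_w$ works: a vertex of $H_w$ over $p_i$ lies over a vertex of $H_i$ of degree at least $n\deg_H(p_i)$, and degrees do not decrease.
\end{proof}

\begin{corollary}\label{cor:degree}
If $H$ has no isolated vertices, $q\ge1$ and $n\ge2$, then some $2^q$-derived graph of $H$ has minimum degree at least $n$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:degree} with $T=2^q$ and $X=V(H)$, whose pairwise distances are at least $1=T/2^q$.
\end{proof}

\section{Connectivity}\label{sec:conn}

A gluing turns $S$ into a separator, so the gluing sets must be large and must reach every part of the graph that a small set $X$ could cut off. The next lemma says that, with large girth and minimum degree, every such part contains a large ball. A maximal scattered set meets every large ball. By the \emph{$R$-ball} around $z$ we mean the set of vertices at distance at most $R$ from $z$.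

\begin{lemma}\label{lem:ball}
Let $m,R\ge1$ and let $Q$ have minimum degree at least $m+1$ and girth greater than $2m(2R+1)$. Let $X\subseteq V(Q)$ with $|X|<m$ and let $K$ be a component of $Q-X$. Then $K$ contains the $R$-ball of $Q$ around some vertex.
\end{lemma}

\begin{proof}
Every vertex of $K$ has all its neighbors in $K\cup X$, hence at least $(m+1)-(m-1)=2$ neighbors in $K$. So $K$ contains a walk $z_0z_1\dots z_L$ of length $L=(m-1)(2R+1)$ with $z_{i+2}\ne z_i$ for all $i$. If the walk repeated a vertex, a shortest closed subwalk would be a cycle of length at most $L$; as the girth exceeds $2L$, the walk is a path. Moreover $d_Q(z_i,z_j)=|i-j|$: two different paths with the same ends contain a cycle in their union, so a shorter $z_i$--$z_j$ path would give a cycle of length less than $2L$. The $m$ vertices $z_{i(2R+1)}$, $0\le i\le m-1$, therefore have pairwise distances at least $2R+1$, and each vertex of $X$ is within distance $R$ of at most one of them. Since $|X|\le m-1$, one of them is at distance greater than $R$ from $X$. Its $R$-ball is connected and avoids $X$, so it lies in $K$.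
\end{proof}

If we glue $m+1$ copies along a maximal scattered set $S_1$, a small set $X$ disjoint from $S_1$ misses one copy entirely, and this copy serves as a hub. A set $X\subseteq S_1$, however, damages all copies in the same way. We therefore glue a second time, along a set $S_2$ disjoint from $S_1$: now some copy is damaged only in $S_2$, which it survives by the first step. The first gluing may lower the girth to $2T_1$, and this must still suffice for Lemma~\ref{lem:ball} at scale $T$; that is the reason for the choice of $T_1$.

\begin{lemma}\label{lem:conn}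
Let $m,T,T_1,g_*$ be as in Proposition~\ref{prop:glue}. Let $Q$ be connected with minimum degree at least $m+1$ and girth at least $g_*$. Then some $T$-derived graph of $Q$ is $m$-connected.
\end{lemma}

\begin{proof}
\emph{Step 1.} Let $S_1$ be a maximal $T_1$-scattered set in $Q$ and glue $m+1$ copies of $Q$ along $S_1$ to get $Q_1$. We claim that $Q_1-X$ is connected whenever $|X|<m$ and $X\cap S_1=\emptyset$. Each vertex of $X$ lies in exactly one copy, so some copy $C$ avoids $X$; it is connected and contains $S_1$. Let $y\notin X$ lie in a copy $C'$, and let $K$ be the component of $C'-X$ containing $y$. Since $g_*>2m(2T_1+1)$, Lemma~\ref{lem:ball} shows that $K$ contains the $T_1$-ball of $C'$ around some $z$. By maximality, $z$ is at distance less than $T_1$ from some vertex of $S_1$, and this vertex lies in $K$. So $y$ is joined to $C$ in $Q_1-X$.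

\emph{Step 2.} By \eqref{eq:derived}, $Q_1$ has minimum degree at least $m+1$ and girth at least $\min(g_*,2T_1)>2m(2T+1)$. Let $S_2$ be maximal among the subsets of $V(Q_1)\setminus S_1$ that are $T$-scattered in $Q_1$; such subsets exist because $S_1$ is independent and so $V(Q_1)\ne S_1$. Glue $m+1$ copies of $Q_1$ along $S_2$ to get $Q_2$, and let $X\subseteq V(Q_2)$ with $|X|<m$. Some copy $C$ contains no vertex of $X\setminus S_2$. Then $X\cap C\subseteq S_2$ is disjoint from the set $S_1$ of that copy, so $C-X$ is connected by Step 1. Let $y\notin X$ lie in a copy $C'$, and let $K$ be the component of $C'-X$ containing $y$. By Lemma~\ref{lem:ball}, $K$ contains the $T$-ball of $C'$ around some $z$. Since the set $S_1$ of $C'$ is independent, $z$ or a neighbor of $z$ is a vertex $z'$ outside it. By maximality some vertex of $S_2$ is at distance at most $T-1$ from $z'$, hence at most $T$ from $z$, and so it lies in $K$. Thus $y$ is joined in $Q_2-X$ to a vertex of $S_2\setminus X\subseteq C-X$, and $Q_2-X$ is connected.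

The graph $Q_2$ has more than $m$ vertices by its minimum degree, and it is $T$-derived from $Q$ because $T_1\ge T$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:glue}]
Choose $q$ with $2^q\ge g_*$. By Corollary~\ref{cor:degree} there is a $2^q$-derived graph $Q$ of $J$ with minimum degree at least $\max(\delta,m+1)$; by \eqref{eq:derived} it is connected and has girth at least $g_*$. By Lemma~\ref{lem:conn} some $T$-derived graph $H$ of $Q$ is $m$-connected, and its minimum degree is at least that of $Q$. Since $2^q\ge g_*>2T$, the graph $H$ is $T$-derived from $J$, and \eqref{eq:derived} gives the remaining properties.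
\end{proof}

One more gluing, along a set of exactly $m$ vertices, makes the connectivity exact.

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Let $T=\max(2,\lceil g/2\rceil)$. By Corollary~\ref{cor:answer} there is an $\ell$-common, $\max(m,2)$-connected graph $H'$ with chromatic number $k$ and girth at least $\max(g,mT)$. Being $2$-connected, $H'$ has a cycle; let $C$ be a shortest one. Distances in $H'$ between vertices of $C$ are attained along $C$, since a path shorter than both arcs would, together with the shorter arc, contain a cycle shorter than $C$. As $C$ has length at least $mT$, it contains a set $S$ of $m$ vertices such that all gaps between consecutive ones along $C$ are at least $T$ (any single vertex if $m=1$), and $S$ is $T$-scattered.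

Glue two copies of $H'$ along $S$ to obtain $H''$. By Lemma~\ref{lem:glue}, $\chi(H'')=k$, the girth of $H''$ is at least $\min(\operatorname{girth}(H'),2T)\ge g$, $e(H'')=2e(H')$, and for every $\ell$-coloring
\[
\sum_it(H'',W_i)\ge\sum_it(H',W_i)^2\ge\frac1\ell\Bigl(\sum_it(H',W_i)\Bigr)^2\ge\ell^{\,1-2e(H')}=\ell^{\,1-e(H'')} .
\]
So $H''$ is $\ell$-common. Since $V(H')\ne S$, deleting $S$ disconnects $H''$, so $H''$ is not $(m+1)$-connected. If $|X|<m$, then each copy minus $X$ is connected and both contain the nonempty set $S\setminus X$, so $H''-X$ is connected. The connectivity is exactly $m$.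
\end{proof}

\section{Spectral facts}\label{sec:spectral}

Let $K$ be a kernel on $\Omega$. Its operator is self-adjoint because $K$ is symmetric, and Hilbert--Schmidt, hence compact, because $K$ is bounded. By the spectral theorem, $L^2(\Omega)$ has an orthonormal basis $(e_k)$ of eigenfunctions with real eigenvalues $\lambda_k$, and $|\lambda_k|=\|K\|$ for some $k$. The $s$-th power of the operator is given by the kernel
\[
K^s(x,y)=\int K(x,z_1)K(z_1,z_2)\cdots K(z_{s-1},y)\,dz_1\cdots dz_{s-1},
\]
which is defined everywhere; it is the density of a path of length $s$ with both ends fixed. We use three consequences.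
\begin{enumerate}
\item[(S1)] If $\|f\|=1$ and $s'\ge s\ge2$ are even, then $\langle f,K^sf\rangle\ge\langle f,Kf\rangle^s$ and $\langle f,K^{s'}f\rangle\ge\langle f,K^sf\rangle^{s'/s}$. Indeed, $\langle f,K^sf\rangle=\sum_k\langle f,e_k\rangle^2\lambda_k^s$ is the $s$-th moment of a probability distribution on $\mathbb R$; apply Jensen's inequality to $\lambda\mapsto\lambda^s$, and to $u\mapsto u^{s'/s}$ with $u=\lambda^s\ge0$.
\item[(S2)] If $f_1,\dots,f_j$ are orthonormal, then $\iint K(x,y)^2\,dx\,dy\ge\sum_i\|Kf_i\|^2$. Indeed, Bessel's inequality for $K(x,\cdot)$ gives $\int K(x,y)^2\,dy\ge\sum_i(Kf_i)(x)^2$ for each $x$.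
\item[(S3)] $t(C_4,K)\ge\|K\|^4$. Indeed, $t(C_4,K)=\iint K^2(x,y)^2\,dx\,dy$; apply (S2) to $K^2$ and an eigenfunction $e_k$ with $|\lambda_k|=\|K\|$.
\end{enumerate}

\section{Nearly constant graphons}\label{sec:near}

We prove Proposition~\ref{prop:near}. Fix the data \eqref{eq:setting}, $\ell\ge2$, an even $M\ge2$, and a graphon $W$ on $[0,1]$ with
\[
p=p(W)\ge\frac1{2\ell},\qquad\nu=\nu(W)\le\frac1{n},\qquad n=\max(M,2r)\ge4 .
\]
Put $A=W/p$ and $U=A-1$, so that $\|U\|=\nu$, $\iint U=0$ and $t(J,W)=p^{e(J)}t(J,A)$; we have to show $t(J,A)\ge1$. With $b=2\ell\ge4$, the lower bound on $p$ gives $0\le A\le b$ and $|U|\le b$; this is its only use. Let $d=U\mathbf 1$, so that $1+d(x)$ is the normalized degree of $x$. Then $d\perp\mathbf 1$, $0\le1+d\le b$, $|d|\le b$ and $\|d\|\le\nu$.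

In the model of Section~\ref{sec:model} we had $d=0$, and the gain was $\nu^{2r}$. In general the irregularity of the degrees enters at order $\|d\|^2$, so the right scale for all gains and losses is
\[
\sigma=\|d\|^2+\nu^{2r}\le2\nu^2 .
\]
We show that $G$ loses at most a constant times $\sigma$, and that each lollipop gains a constant times $\sigma$ even when its root is weighted by $t_x(G,A)$, as \eqref{eq:J} requires. Then $N$ lollipops outweigh $G$.

\subsection{The loss from $G$}

\begin{lemma}\label{lem:sub}
Let $F$ be a graph with at least one edge, without isolated vertices, and of girth at least $6r$. Then $|t(F,U)|\le b^{e(F)}\sigma$.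
\end{lemma}

\begin{proof}
If some component of $F$ is a single edge, then $t(F,U)$ has the factor $\iint U=0$. If some component is a tree with at least two edges, it has two leaves, and their neighbors $a_1,a_2$ (possibly equal) are not leaves. Integrating over the two leaf variables produces the factor $d(x_{a_1})d(x_{a_2})$. The other edges contribute at most $b^{e(F)-2}$ in absolute value, and $\int|d(x_{a_1})d(x_{a_2})|$ equals $\|d\|^2$ if $a_1=a_2$ and $(\int|d|)^2\le\|d\|^2$ otherwise. So $|t(F,U)|\le b^{e(F)-2}\|d\|^2$.

In the remaining case $F$ contains a cycle. A shortest cycle $c_0c_1\dots c_{s-1}$ has no chord, and $s\ge6r$. Consider the $2r$ edges $c_{3i}c_{3i+1}$, $0\le i<2r$. The largest index used is $6r-2\le s-2$, so no other edge of the cycle, and hence no other edge of $F$, joins two of these $4r$ vertices. Fix the variables of all other vertices. The integral over the $4r$ remaining variables factors as a constant times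
\[
\prod_{i=0}^{2r-1}\iint f_i(x)U(x,y)f_i'(y)\,dx\,dy,
\]
where $f_i$ and $f_i'$ collect the edges from $c_{3i}$ and $c_{3i+1}$ to fixed vertices and the constant collects the edges between fixed vertices. The $i$-th factor is at most $\nu\sup|f_i|\sup|f_i'|$ in absolute value, and each of the $e(F)-2r$ edges outside the matching contributes a factor at most $b$ exactly once. So $|t(F,U)|\le b^{e(F)-2r}\nu^{2r}$.
\end{proof}

This is the only place where the girth $6r$ is used: it provides $2r$ edges that are far enough apart to yield a factor $\nu$ each. Let $\phi(x)=t_x(G,A)\ge0$, and write $\phi=\bar\phi\mathbf 1+\phi_0$ with $\bar\phi=\int\phi$ and $\phi_0\perp\mathbf 1$.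

\begin{lemma}\label{lem:G}
With $C_1=(1+b)^{e(G)}$ and $C_\phi=C_1^2+2C_1$ we have $|\bar\phi-1|\le C_1\sigma$ and $\|\phi_0\|^2\le C_\phi\sigma$.
\end{lemma}

\begin{proof}
By \eqref{eq:expand} and Lemma~\ref{lem:sub}, $|\bar\phi-1|=|t(G,A)-1|\le\sum_{F\subseteq E(G)}b^{|F|}\sigma=C_1\sigma$. Next, $\int\phi^2=t(G',A)$, where $G'$ consists of two copies of $G$ sharing only $o$. Every cycle of $G'$ lies in one copy, so $G'$ has girth at least $6r$, and the same argument gives $|\int\phi^2-1|\le(1+b)^{2e(G)}\sigma=C_1^2\sigma$. Since $\phi_0$ is the projection of $\phi-\mathbf 1$ to $\mathbf 1^\perp$,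
\[
\|\phi_0\|^2\le\|\phi-\mathbf 1\|^2=\Bigl(\int\phi^2-1\Bigr)-2(\bar\phi-1)\le C_\phi\sigma .\qedhere
\]
\end{proof}

\subsection{Powers of $A$}

Paths and cycles are governed by powers of $A$, which we decompose along $L^2=\mathbb R\mathbf 1\oplus\mathbf 1^\perp$. For $s\ge0$ write $A^s\mathbf 1=w_s\mathbf 1+\xi_s$ with $\xi_s\perp\mathbf 1$. For $f\perp\mathbf 1$ we have $\langle\mathbf 1,A^sf\rangle=\langle A^s\mathbf 1,f\rangle=\langle\xi_s,f\rangle$, so $A^sf=\langle\xi_s,f\rangle\mathbf 1+B_sf$ with $B_sf\perp\mathbf 1$. Consequently, for real $a,a'$ and $f,f'\perp\mathbf 1$,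
\begin{equation}\label{eq:block}
\langle a\mathbf 1+f,\,A^s(a'\mathbf 1+f')\rangle=aa'w_s+a\langle\xi_s,f'\rangle+a'\langle\xi_s,f\rangle+\langle f,B_sf'\rangle .
\end{equation}
It matters that the constants in the next lemma do not grow with $M$; this is what the assumption $\nu\le1/n$ buys.

\begin{lemma}\label{lem:block}
For $0\le s\le n$ we have $|w_s|\le3$, $\|\xi_s\|\le6\|d\|$ and $\|B_s\|\le\nu^s+12\|d\|^2$. For even $s\ge2$ we have $w_s\ge1+\frac s2\|d\|^2$.
\end{lemma}

\begin{proof}
The constant kernel $1$ acts as the orthogonal projection onto the constants, so $\|A\|\le1+\nu$ and $|w_s|\le(1+1/n)^n<3$. We have $A\mathbf 1=\mathbf 1+d$, and $Af=Uf=\langle d,f\rangle\mathbf 1+B_1f$ for $f\perp\mathbf 1$, so $\|B_1\|\le\nu$. Apply $A$ to $A^s\mathbf 1$ and to $A^sf$ and take components in $\mathbf 1^\perp$: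
\[
\xi_{s+1}=w_sd+B_1\xi_s,\qquad B_{s+1}f=\langle\xi_s,f\rangle d+B_1B_sf,\qquad\xi_0=0,\quad B_0=I .
\]
Hence $\|\xi_{s+1}\|\le3\|d\|+\nu\|\xi_s\|$, and then $\|B_{s+1}\|\le6\|d\|^2+\nu\|B_s\|$. As $\nu\le\frac12$, the two bounds follow by induction on $s$. For even $s\ge 2$, (S1) gives $w_s\ge w_2^{s/2}=\|\mathbf 1+d\|^s=(1+\|d\|^2)^{s/2}$, and Bernoulli's inequality finishes the proof.
\end{proof}

\subsection{The gain from an even cycle}

Let $\psi(y)=t_y(C_{2r},A)=A^{2r}(y,y)=\int A^r(y,z)^2\,dz$, and write $\psi=\bar\psi\mathbf 1+\psi_0$ with $\psi_0\perp\mathbf 1$.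

\begin{lemma}\label{lem:cycle}
With $\kappa=4^{-r}$ and $C_\psi=648b^4$ we have $\bar\psi\ge1+\kappa\sigma$ and $\|\psi_0\|^2\le C_\psi\sigma$.
\end{lemma}

\begin{proof}
By (S2) for the kernel $A^r$, $\bar\psi\ge\sum_i\langle f_i,A^{2r}f_i\rangle$ for orthonormal $f_1,\dots,f_j$. Suppose first that $\nu\le2\|d\|$. Then $\sigma\le\|d\|^2+\nu^2\le5\|d\|^2$, and the function $\mathbf 1$ alone gives $\bar\psi\ge w_{2r}\ge1+r\|d\|^2\ge1+\frac25\sigma\ge1+\kappa\sigma$. Suppose now that $\nu>2\|d\|$; we need a second function. Let $e$ be a unit eigenfunction of $U$ with $|\langle e,Ue\rangle|=\nu$, and write $e=a\mathbf 1+h$ with $h\perp\mathbf 1$. Since $\langle\mathbf 1,U\mathbf 1\rangle=0$, we have $\langle e,Ue\rangle=2a\langle d,h\rangle+\langle h,Uh\rangle$, and $2|a|\,\|h\|\le a^2+\|h\|^2=1$. Therefore $|\langle h,Ah\rangle|=|\langle h,Uh\rangle|\ge\nu-\|d\|>\nu/2$. In particular $0<\|h\|\le1$, and $h'=h/\|h\|$ satisfies $|\langle h',Ah'\rangle|>\nu/2$. Using $\mathbf 1$ and $h'$, and (S1),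
\[
\bar\psi\ge w_{2r}+\langle h',Ah'\rangle^{2r}\ge1+r\|d\|^2+4^{-r}\nu^{2r}\ge1+\kappa\sigma .
\]

For the fluctuation, let $s=2r-2$. Splitting off the two edges of the cycle at $y$ gives $\psi(y)=\langle A_y,A^sA_y\rangle$ with $A_y=A(y,\cdot)$. We have $A_y=(1+d(y))\mathbf 1+h_y$, where $h_y=U(y,\cdot)-d(y)\mathbf 1$ is the projection of $U(y,\cdot)$ to $\mathbf 1^\perp$; thus $\|h_y\|\le b$ and $\langle\xi_s,h_y\rangle=\langle\xi_s,U(y,\cdot)\rangle=(U\xi_s)(y)$. By \eqref{eq:block},
\[
\psi(y)-w_s=\bigl(2d(y)+d(y)^2\bigr)w_s+2\bigl(1+d(y)\bigr)(U\xi_s)(y)+\langle h_y,B_sh_y\rangle .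
\]
By Lemma~\ref{lem:block}, the three terms have $L^2$ norms at most $3(2+b)\|d\|$, \ $2b\cdot\nu\cdot6\|d\|\le12b\|d\|$, and $b^2(\nu^{2r-2}+12\|d\|^2)\le b^2(\nu^r+12\|d\|)$; the last step uses $r\ge2$ and $\|d\|\le\nu\le1$. Since $6+15b\le6b^2$ for $b\ge4$,
\[
\|\psi_0\|\le\|\psi-w_s\mathbf 1\|\le18b^2(\|d\|+\nu^r),
\]
and $(\|d\|+\nu^r)^2\le2\sigma$ gives the claim.
\end{proof}

\subsection{The role of the path}

If the cycles were attached directly at $o$, the relevant quantity would be $\langle\phi,\psi\rangle=\bar\phi\bar\psi+\langle\phi_0,\psi_0\rangle$, and our bound $\sqrt{C_\phi C_\psi}\,\sigma$ for the correlation term is far larger than the gain $\kappa\sigma$. The path replaces this term by $\langle\phi_0,B_M\psi_0\rangle$, which is of smaller order than $\sigma$. It creates two new cross terms of size $\|d\|\sqrt\sigma$, with constants independent of $M$, and a new gain $\frac M2\|d\|^2$, which for large $M$ helps to absorb them.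

\begin{proof}[Proof of Proposition~\ref{prop:near}]
Put $C_2=12\sqrt{C_\phi}+6\sqrt{C_\psi}$, $M_0=2C_2^2/\kappa$ and $N_1=8C_1/\kappa$; these depend only on $G$, $r$ and $\ell$. For even $M\ge M_0$ choose $\nu_1>0$ with
\[
\nu_1\le\frac1n,\qquad4C_1\nu_1^2\le1,\qquad2\sqrt{C_\phi C_\psi}\,(\nu_1^M+12\nu_1^2)\le\frac\kappa4 ,
\]
and let $\nu\le\nu_1$. Then $C_1\sigma\le\frac12$, so $\bar\phi\ge1-C_1\sigma\ge\frac12$, and $\bar\psi\ge1$. The rooted density of the lollipop is $t_x(\Lambda,A)=(A^M\psi)(x)\ge0$, and by \eqref{eq:block}
\[
\frac{\langle\phi,A^M\psi\rangle}{\bar\phi}=\bar\psi w_M+\langle\xi_M,\psi_0\rangle+\frac{\bar\psi}{\bar\phi}\langle\xi_M,\phi_0\rangle+\frac1{\bar\phi}\langle\phi_0,B_M\psi_0\rangle .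
\]
By Lemmas~\ref{lem:G}, \ref{lem:block} and~\ref{lem:cycle}, the last three terms are at most $6\sqrt{C_\psi}\,\|d\|\sqrt\sigma$, \ $12\bar\psi\sqrt{C_\phi}\,\|d\|\sqrt\sigma$ and $2\sqrt{C_\phi C_\psi}\,(\nu^M+12\|d\|^2)\sigma\le\frac\kappa4\sigma$ in absolute value. Since $\bar\psi\ge1$ and $M$ is even,
\[
\frac{\langle\phi,A^M\psi\rangle}{\bar\phi}\ge\bar\psi\Bigl[1+\frac M2\|d\|^2-C_2\|d\|\sqrt\sigma-\frac\kappa4\sigma\Bigr].
\]
By the inequality of arithmetic and geometric means, $\frac M2\|d\|^2+\frac\kappa4\sigma\ge\sqrt{M\kappa/2}\,\|d\|\sqrt\sigma\ge C_2\|d\|\sqrt\sigma$, so the bracket is at least $1-\frac\kappa2\sigma>0$. As $(1+u)(1-\frac u2)\ge1+\frac u4$ for $0\le u\le\frac12$, and $u=\kappa\sigma$ lies in this range, the left side is at least $1+\frac\kappa4\sigma$. Finally, by \eqref{eq:J}, Jensen's inequality for the probability density $\phi/\bar\phi$, and Bernoulli's inequality, for $N\ge N_1$,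
\[
t(J,A)=\int\phi\,(A^M\psi)^N\ge\bar\phi\Bigl(\frac{\langle\phi,A^M\psi\rangle}{\bar\phi}\Bigr)^N\ge(1-C_1\sigma)\Bigl(1+\frac{N\kappa}4\sigma\Bigr)\ge(1-C_1\sigma)(1+2C_1\sigma).
\]
The last product is $1+C_1\sigma(1-2C_1\sigma)\ge1$.
\end{proof}

\section{Colorings far from constant}\label{sec:far}

We prove Proposition~\ref{prop:far}. A far coloring has a color that is denser than $1/\ell$ on a set $Y$ of substantial size (Lemma~\ref{lem:dense}). Lollipops satisfy \eqref{eq:single} (Lemma~\ref{lem:lollipop}), so they are abundant in this color, and when $N$ is large almost all edges of $J$ belong to lollipops. Hence $G$ itself needs only a density bounded below by some constant. Even this can fail: if red is the complete $3$-partite graphon with equal parts, blue is its complement and $\chi(G)\ge4$, then red has density $\frac23$ but contains no copy of $G$. In this example we should move into one part, where red vanishes and blue has density $1$. In general, a color with few copies of $G$ is very sparse on a subset (Lemma~\ref{lem:sparse}); we move there, discard the color, and find another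 color denser than $1/\ell$. Not all colors can be discarded.

\begin{lemma}\label{lem:lollipop}
For every graphon $W$ on any $\Omega$, $t(\Lambda,W)\ge p(W)^{M+2r}$.
\end{lemma}

\begin{proof}
Let $p=p(W)>0$ and $\omega_s=\langle\mathbf 1,W^s\mathbf 1\rangle$, so $\omega_1=p$. Since $M$ and $M+r$ are even, (S1) gives $\omega_M\ge p^M>0$ and $\omega_{M+r}\ge\omega_M^{(M+r)/M}$. Let $u=W^M\mathbf 1\ge0$. The cycle consists of two paths of length $r$ from $y$ to the opposite vertex $z$, so by the Cauchy--Schwarz inequality for the measure $u(y)\,dy\,dz$,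
\[
t(\Lambda,W)=\iint u(y)W^r(y,z)^2\,dy\,dz\ge\frac{\bigl(\iint u(y)W^r(y,z)\,dy\,dz\bigr)^2}{\int u}=\frac{\omega_{M+r}^2}{\omega_M}\ge\omega_M^{(M+2r)/M}\ge p^{M+2r} .\qedhere
\]
\end{proof}

This is the only place where $r$ has to be even. From now on fix the data of Proposition~\ref{prop:far} and put
\[
\eta=\frac1{8\ell}\Bigl(\frac{\nu_1}{4\ell}\Bigr)^4\le\frac1{2\ell},\qquad\beta=\frac\eta{16\ell},\qquad\theta=\frac{1+\eta/4}\ell .
\]

\begin{lemma}\label{lem:dense}
For every $\nu_1$-far $\ell$-coloring there are a set $Y$ with $|Y|\ge\eta$ and a color $j$ with $p(W_j[Y])\ge(1+\eta)/\ell$.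
\end{lemma}

\begin{proof}
Let $p_i=p(W_i)$ and $V_i=W_i-\frac1\ell$, so $|V_i|\le1$, $\sum_iV_i=0$ and $|p_i-\frac1\ell|=|\langle\mathbf 1,V_i\mathbf 1\rangle|\le\|V_i\|$. We first find $i$ with $\|V_i\|>\frac{\nu_1}{4\ell}$. If some $p_i<\frac1{2\ell}$, then $\|V_i\|>\frac1{2\ell}$. Otherwise some $\nu(W_i)>\nu_1$, and then
\[
\frac{\nu_1}{2\ell}<p_i\,\nu(W_i)=\|W_i-p_i\|\le\|V_i\|+\Bigl|p_i-\frac1\ell\Bigr|\le2\|V_i\| .
\]
Let $V=V_i$ and $\omega=\|V\|^4>8\ell\eta$. We pass from the operator norm to rectangles, and then to squares. By (S3),
\[
\omega\le t(C_4,V)=\iint V(z,z')\Bigl[\iint V(z',x)V(x,y)V(y,z)\,dx\,dy\Bigr]dz\,dz' .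
\]
As $|V|\le1$, the bracket has absolute value at least $\omega$ at some point $(z,z')$. So $|\iint a(x)V(x,y)a'(y)|\ge\omega$ for $a=V(z',\cdot)$ and $a'=V(\cdot,z)$, which are bounded by $1$. With $u=Va'$ we get $\omega\le|\int au|\le\int|u|$, so $|\int_Su|\ge\omega/2$ for $S=\{u>0\}$ or $S=\{u<0\}$. With $u'(y)=\int_SV(x,y)\,dx$ this reads $|\int u'a'|\ge\omega/2$, so $\int|u'|\ge\omega/2$ and $|\int_{S\times S'}V|=|\int_{S'}u'|\ge\omega/4$ for $S'=\{u'>0\}$ or $S'=\{u'<0\}$. Splitting $S\cup S'$ into $S\setminus S'$, $S\cap S'$ and $S'\setminus S$ and using the symmetry of $V$ gives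
\[
2\int_{S\times S'}V=\int_{(S\cup S')^2}V+\int_{(S\cap S')^2}V-\int_{(S\setminus S')^2}V-\int_{(S'\setminus S)^2}V .
\]
So one of these four sets, call it $Y$, has $|\int_{Y^2}V_i|\ge\omega/8>\ell\eta$. If the integral is positive, take $j=i$. If it is negative, the integrals of the other $V_j$ sum to more than $\ell\eta$, and we take $j$ with the largest one. In both cases $\int_{Y^2}V_j\ge\eta$. Therefore $|Y|\ge|Y|^2\ge\eta$ and $p(W_j[Y])\ge\frac1\ell+\eta\ge\frac{1+\eta}\ell$.
\end{proof}

By \eqref{eq:J} we need many lollipops at those points where $G$ is rooted, so an average bound is not enough. The next lemma provides a substantial set $Z$ of good roots; we will then look for $G$ entirely inside $Z$.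

\begin{lemma}\label{lem:roots}
Let $W$ be a graphon on $[0,1]$ with $p(W[Y])\ge(1+\eta)/\ell$. Then $Z=\{x\in Y:t_x(\Lambda,W[Y])\ge\theta^{M+2r}\}$ satisfies $|Z|\ge\beta|Y|$.
\end{lemma}

\begin{proof}
Suppose not, and let $Y'=Y\setminus Z$, so $|Y'|>(1-\beta)|Y|$ and $|Y|^2-|Y'|^2\le2\beta|Y|^2$. Then
\[
p(W[Y'])\ge\frac1{|Y|^2}\int_{Y'\times Y'}W\ge\frac{1+\eta}\ell-2\beta\ge\frac{1+\eta/2}\ell .
\]
In $t(\Lambda,W[Y'])$, let the $v(\Lambda)-1$ variables other than the root range over the larger set $Y$. Together with Lemma~\ref{lem:lollipop} this gives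
\[
\Bigl(\frac{1+\eta/2}\ell\Bigr)^{M+2r}\le t(\Lambda,W[Y'])\le\Bigl(\frac{|Y|}{|Y'|}\Bigr)^{v(\Lambda)-1}\frac1{|Y'|}\int_{Y'}t_x(\Lambda,W[Y])\,dx\le\Bigl(\frac\theta{1-\beta}\Bigr)^{M+2r},
\]
that is, $\frac{1+\eta/2}{1+\eta/4}\le\frac1{1-\beta}$. But $\frac{1+\eta/2}{1+\eta/4}=1+\frac{\eta/4}{1+\eta/4}\ge1+\frac\eta5>1+2\beta\ge\frac1{1-\beta}$, a contradiction.
\end{proof}

Since $G$ is a subgraph of the complete graph on its vertex set and $W\le1$, we have $t(K_{v(G)},W)\le t(G,W)$. So it is enough to understand graphons with few cliques.

\begin{lemma}\label{lem:sparse}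
For all $k\ge2$ and $\varepsilon\in(0,1]$ there are $\tau(k,\varepsilon),a(k,\varepsilon)\in(0,1]$ such that every graphon $W$ on any $\Omega$ with $t(K_k,W)\le\tau(k,\varepsilon)$ has a set $Y\subseteq\Omega$ with $|Y|\ge a(k,\varepsilon)|\Omega|$ and $p(W[Y])\le\varepsilon$.
\end{lemma}

\begin{proof}
We use induction on $k$, passing to the neighborhood of a suitable point. For $k=2$ take $\tau(2,\varepsilon)=\varepsilon$, $a(2,\varepsilon)=1$ and $Y=\Omega$. For $k\ge3$ put
\[
\tau=\tau(k,\varepsilon)=\frac\varepsilon2\Bigl(\frac\varepsilon4\Bigr)^{2k-2}\tau(k-1,\varepsilon),\qquad a(k,\varepsilon)=\frac\varepsilon4\,a(k-1,\varepsilon),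
\]
and measure sets with the normalized measure $\mu$ of $\Omega$. If $p(W)\le\varepsilon$, take $Y=\Omega$. Otherwise let $\Omega_1$ be the set of $x$ with $\int W(x,y)\,dy\ge\varepsilon/2$; then $\varepsilon<p(W)\le\mu(\Omega_1)+\varepsilon/2$, so $\mu(\Omega_1)>\varepsilon/2$. Some $x\in\Omega_1$ has $t_x(K_k,W)\le2\tau/\varepsilon$, for otherwise integrating over $\Omega_1$ would give $t(K_k,W)>\tau$. Let $\Omega'=\{y:W(x,y)\ge\varepsilon/4\}$; then $\varepsilon/2\le\mu(\Omega')+\varepsilon/4$, so $\mu(\Omega')\ge\varepsilon/4$. Restricting the $k-1$ free variables to $\Omega'$,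
\[
\frac{2\tau}\varepsilon\ge t_x(K_k,W)\ge\Bigl(\frac\varepsilon4\Bigr)^{k-1}\mu(\Omega')^{k-1}\,t(K_{k-1},W[\Omega'])\ge\Bigl(\frac\varepsilon4\Bigr)^{2k-2}t(K_{k-1},W[\Omega']).
\]
Thus $t(K_{k-1},W[\Omega'])\le\tau(k-1,\varepsilon)$, and the induction hypothesis gives $Y\subseteq\Omega'$ with $p(W[Y])\le\varepsilon$ and $|Y|\ge a(k-1,\varepsilon)|\Omega'|\ge a(k,\varepsilon)|\Omega|$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:far}]
A discarded color must stay sparse on all later, smaller sets. Passing to a subset of relative measure $u$ can raise a density by the factor $u^{-2}$, so we define the thresholds backward. Let $\varepsilon_\ell=\frac1{4\ell^2}$ and, for $s=\ell-1,\dots,0$,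
\[
a_s=a(v(G),\varepsilon_{s+1}),\qquad c_s=\tau(v(G),\varepsilon_{s+1}),\qquad\varepsilon_s=(\beta a_s)^2\varepsilon_{s+1}.
\]
Put $\alpha=\eta\prod_{s<\ell}\beta a_s$, $c=\min_sc_s$ and $\zeta=\eta/8$.

Take a $\nu_1$-far coloring. At stage $s\ge0$ we have a set $Y_s$ with $|Y_s|\ge\eta\prod_{s'<s}\beta a_{s'}$ and a set $I_s$ of $s$ colors, each of density at most $\varepsilon_s\le\frac1{4\ell^2}$ on $Y_s$. The densities of all colors on $Y_s$ sum to $1$, while those in $I_s$ sum to at most $\frac1{4\ell}$; so $s<\ell$. We need a color $j_s\notin I_s$ of density at least $(1+\eta)/\ell$ on $Y_s$. For $s=0$, let $I_0=\emptyset$ and take $Y_0$ and $j_0$ from Lemma~\ref{lem:dense}. For $s\ge1$, at most $\ell-1$ colors lie outside $I_s$, so one of them has density at least $\frac{1-1/(4\ell)}{\ell-1}$, and this is at least $\frac{1+\eta}\ell$ because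
\[
(\ell-1)(1+\eta)\le(\ell-1)\Bigl(1+\frac1{2\ell}\Bigr)\le\ell-\frac12\le\ell-\frac14 .
\]
Lemma~\ref{lem:roots} gives $Z_s\subseteq Y_s$ with $|Z_s|\ge\beta|Y_s|$ and $t_x(\Lambda,W_{j_s}[Y_s])\ge\theta^{M+2r}$ on $Z_s$. If $t(G,W_{j_s}[Z_s])\ge c_s$, we stop. Otherwise $t(K_{v(G)},W_{j_s}[Z_s])<c_s$, and Lemma~\ref{lem:sparse} gives $Y_{s+1}\subseteq Z_s$ with $|Y_{s+1}|\ge a_s|Z_s|\ge\beta a_s|Y_s|$ on which $j_s$ has density at most $\varepsilon_{s+1}$. The colors of $I_s$ have density at most $\varepsilon_s|Y_s|^2/|Y_{s+1}|^2\le\varepsilon_{s+1}$ on $Y_{s+1}$. Put $I_{s+1}=I_s\cup\{j_s\}$ and go to stage $s+1$.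

Stage $\ell$ cannot be reached, so the process stops at some $s<\ell$. Let $Y=Y_s$, $Z=Z_s$ and $j=j_s$; then $|Y|\ge\alpha$. In $t(J,W_j[Y])$, integrate first over the non-root variables of the lollipops and then restrict all variables of $G$ to $Z$. This gives
\[
t(J,W_j[Y])\ge\Bigl(\frac{|Z|}{|Y|}\Bigr)^{v(G)}t(G,W_j[Z])\,\theta^{N(M+2r)}\ge\beta^{v(G)}c\,\theta^{N(M+2r)} .
\]
Let $\theta'=(1+\zeta)/\ell$, so $\theta'<\theta$ and $\theta'\le1$. The constants $\beta$ and $c$ depend neither on $N$ nor on the coloring, so there is $N_2$ with $(\theta/\theta')^{N(M+2r)}\beta^{v(G)}c\ge1$ for all $N\ge N_2$. For such $N$,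
\[
t(J,W_j[Y])\ge(\theta')^{N(M+2r)}\ge(\theta')^{e(G)+N(M+2r)}=\Bigl(\frac{1+\zeta}\ell\Bigr)^{e(J)} .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Common graphs with large chromatic number},
\texttt{https://simons.berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak docs/\allowbreak 22594/\allowbreak talk-volec.pdf}

\bibitem{erdos}
Erd\H{o}s, \emph{Graph theory and probability}, Canad. J. Math. 11 (1959).

\end{thebibliography}
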